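
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Copies of $\ell_\infty$ in spaces of vector-valued measurable functions}


\begin{abstract}
Let $\lambda$ be a finite positive measure that is not identically zero, and let $E$ be a
Banach space. We prove that the space $L_0(\lambda,E)$ of strongly measurable $E$-valued
functions, with the topology of convergence in measure, contains a linearly homeomorphic copy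
of $\ell_\infty$ if and only if $E$ does. The main tool is a localization theorem valid for
every $E$: given an operator $T\colon\ell_\infty\to L_0(\lambda,E)$, one can discard a set of
small measure and pass to an infinite set $M'$ of coordinates so that the functions $Tb$, for
$b$ in the unit ball of $\ell_\infty(M')$, satisfy a uniform integral bound of any prescribed
growth. This turns $T$ into a bounded operator into an $L_1$-space, where a countable family
of $E$-valued integrals and an almost disjoint family of sets of coordinates reduce the
problem to a separable one.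
\end{abstract}


\section{The question and the results}

\subsection{The question}
Let $(S,\Sigma,\lambda)$ be a measure space, where $\lambda$ is finite, positive and countably
additive and $\lambda(S)>0$. Let $E$ be a real or complex Banach space. We write
$L_0(\lambda,E)$ for the space of strongly measurable functions $f\colon S\to E$ (a.e.\ limits
of sequences of simple functions), modulo equality a.e., with the topology of convergence in
measure. This topology is given by the F-norm
\[
 \|f\|_0=\int_S\min(1,\|f(s)\|)\,d\lambda(s),
\]
and $L_0(\lambda,E)$ is complete. \emph{Operator} means continuous linear map. A \emph{copy of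
$\ell_\infty$} is a linear subspace that is linearly homeomorphic to
$\ell_\infty=\ell_\infty(\mathbb N)$; we write $X\supset\ell_\infty$ if $X$ contains one.

Since
\begin{equation}\label{eq:embed}
 \|x1_S\|_0=\lambda(S)\min(1,\|x\|)\qquad(x\in E),
\end{equation}
the constant functions form a copy of $E$ in $L_0(\lambda,E)$, and so $E\supset\ell_\infty$
implies $L_0(\lambda,E)\supset\ell_\infty$. (This is where $\lambda(S)>0$ is needed: if
$\lambda(S)=0$, then $L_0(\lambda,E)=\{0\}$.) Is the converse true? In other words, can
measurable functions assemble a copy of $\ell_\infty$ from values in a space that contains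
none? The question is stated as open in \cite{IJM}. We show that they never can.

Two simple cases point to this answer. First, let $S$ be a finite set of $m$ points of
positive mass, all subsets being measurable. Then $L_0(\lambda,E)=E^m$, and an embedding of
$\ell_\infty$ is an $m$-tuple $T=(T_1,\dots,T_m)$ of operators into $E$. The norms $\|Te_n\|$
of the images of the unit vectors are bounded below, so for some $i$ the norms $\|T_ie_n\|$
are bounded below for infinitely many $n$; by a theorem of Rosenthal, recalled as
Theorem~\ref{thm:ros} below, $E\supset\ell_\infty$. Second, let $E$ be separable and let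
$\Sigma$ be generated by a countable algebra. Then $L_0(\lambda,E)$ is separable, while
$\ell_\infty$ is not.

Neither argument survives in general. The coordinates $T_i$ of the first would have to become
evaluations $b\mapsto(Tb)(s)$, but $(Tb)(s)$ is determined only up to a null set that depends
on $b$, and there are uncountably many $b$. For the second, $E$ need not be separable and
$\Sigma$ need not be countably generated. The natural devices for cutting them down
(conditional expectations, integrals, Rosenthal's theorem) require integrable functions or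
Banach spaces, whereas $L_0$ is in general not even locally convex: over $[0,1]$, every $f$ is
the average of the $N$ functions $Nf1_{I_j}$, where the $I_j$ are intervals of length $1/N$
partitioning $[0,1]$, and each of these has F-norm at most $1/N$. Nor does it help to look
only at the images $Te_n$, since they do not determine $T$: if $f\neq0$ and $\mathcal U$ is a
nonprincipal ultrafilter on $\mathbb N$, then $Tb=(\lim_{\mathcal U}b)f$ is a nonzero operator
with $Te_n=0$ for all $n$. This $T$ does, however, vanish on all sequences supported by a set
$L\notin\mathcal U$, and every infinite set of coordinates has an infinite subset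
$L\notin\mathcal U$. Passing to a smaller infinite set of coordinates will be our remedy at
every stage.

\subsection{Results}
Let $(e_n)$ be the unit vectors of $\ell_\infty$. For $M\subset\mathbb N$ put
$\ell_\infty(M)=\{b\in\ell_\infty: b_n=0 \text{ for } n\notin M\}$, and let $B_M$ be its
closed unit ball. A family in $\ell_\infty$ is \emph{disjoint} if its members have pairwise
disjoint supports.

\begin{theorem}\label{thm:A}
For every Banach space $E$ and every finite measure $\lambda$ with $\lambda(S)>0$, the space
$L_0(\lambda,E)$ contains a copy of $\ell_\infty$ if and only if $E$ does.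
\end{theorem}

The proof gives more: if $E\not\supset\ell_\infty$, then operators from $\ell_\infty$ into
$L_0(\lambda,E)$ are small, in the following equivalent senses.

\begin{theorem}\label{thm:B}
For every Banach space $E$ and every finite measure $\lambda$ with $\lambda(S)>0$, the
following are equivalent:
\begin{enumerate}
\item[(1)] $E$ contains no copy of $\ell_\infty$;
\item[(2)] $L_0(\lambda,E)$ contains no copy of $\ell_\infty$;
\item[(3)] for every operator $T\colon\ell_\infty\to L_0(\lambda,E)$, $Te_n\to0$;
\item[(4)] for every operator $T\colon\ell_\infty\to L_0(\lambda,E)$ and every bounded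
disjoint sequence $(b_i)$ in $\ell_\infty$, $Tb_i\to0$;
\item[(5)] for every operator $T\colon\ell_\infty\to L_0(\lambda,E)$ and every infinite
$M\subset\mathbb N$ there is an infinite $L\subset M$ such that $Tb=\sum_{n\in L}b_nTe_n$,
with unconditional convergence, for all $b\in\ell_\infty(L)$, and $T(B_L)$ is compact.
\end{enumerate}
\end{theorem}

The passage from $L_0$ to Banach spaces is the following theorem, in which $E$ is arbitrary.

\begin{theorem}[Localization]\label{thm:C}
Let $E$ be a Banach space, $T\colon\ell_\infty\to L_0(\lambda,E)$ an operator,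
$\varepsilon>0$, $M_0\subset\mathbb N$ infinite, and $\Phi\colon[0,\infty)\to[0,\infty)$ any
nondecreasing function. Then there are an infinite $M'\subset M_0$, a set $A\in\Sigma$ with
$\lambda(S\setminus A)\le\varepsilon$, and a constant $C<\infty$ such that
\[
 \int_A\Phi(\|Tb\|)\,d\lambda\le C\qquad\text{for all } b\in B_{M'}.
\]
\end{theorem}

The point is that one set $A$ serves all $b\in B_{M'}$. Theorems~\ref{thm:A} and~\ref{thm:B}
use only $\Phi(t)=t$.

\begin{example}\label{ex:remove}
A set has to be removed, even for $\Phi(t)=t$ and scalar $E$. Let $I_1,I_2,\dots$ be disjoint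
intervals in $[0,1]$ of length $|I_n|=2^{-n}$, and let $Tb=\sum_nb_n2^n1_{I_n}$. This is an
operator from $\ell_\infty$ into the scalar space $L_0[0,1]$, because
$\|Tb\|_0=\sum_n2^{-n}\min(1,2^n|b_n|)\to0$ as $\|b\|\to0$. But
$\int_0^1|Tb|=\sum_n|b_n|$, so for every infinite $M'$ the element $b=1_{M'}$ has
$\int_0^1|Tb|=\infty$: shrinking the set of coordinates is not enough.
\end{example}

\begin{corollary}\label{cor:D}
Let $\lambda$ be an arbitrary positive measure having a set of finite positive measure, and
give $L_0(\lambda,E)$ the topology of convergence in measure on sets of finite measure. Then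
$L_0(\lambda,E)$ contains a copy of $\ell_\infty$ if and only if $E$ does.
\end{corollary}

Section~\ref{sec:prelim} collects the tools. Section~\ref{sec:loc} proves
Theorem~\ref{thm:C}, after isolating the idea at a single threshold.
Section~\ref{sec:main} proves the main implication (1)$\Rightarrow$(3), and
Section~\ref{sec:proofs} derives everything else.

\section{Tools}\label{sec:prelim}

\subsection{Rosenthal's theorem}

\begin{theorem}[Rosenthal \cite{Ros}]\label{thm:ros}
Let $X$ be a Banach space, $R\colon\ell_\infty\to X$ an operator, and $M\subset\mathbb N$ an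
infinite set with $\inf_{n\in M}\|Re_n\|>0$. Then there is an infinite $L\subset M$ such that
$R|_{\ell_\infty(L)}$ is an isomorphism onto its image.
\end{theorem}

Enumerating an infinite set $M$, we may also apply this to operators defined on
$\ell_\infty(M)$ only. If $(b_i)$ is a bounded disjoint sequence in $\ell_\infty(M)$, the
coordinatewise sum $\sum_ic_ib_i$ belongs to $\ell_\infty(M)$ for every $c\in\ell_\infty$, and
$c\mapsto\sum_ic_ib_i$ is an operator taking $e_i$ to $b_i$. Hence:

\begin{corollary}\label{cor:R}
Let $X$ be a Banach space with $X\not\supset\ell_\infty$, $M\subset\mathbb N$ infinite, and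
$R\colon\ell_\infty(M)\to X$ an operator. Then $Rb_i\to0$ for every bounded disjoint sequence
$(b_i)$ in $\ell_\infty(M)$.
\end{corollary}

\begin{proof}
Otherwise $\inf_{i\in I}\|Rb_i\|>0$ for some infinite $I\subset\mathbb N$, and
Theorem~\ref{thm:ros}, applied to $c\mapsto R(\sum_ic_ib_i)$ and $I$, gives a copy of
$\ell_\infty$ in $X$.
\end{proof}

\subsection{Almost disjoint sets of coordinates}
Every infinite set $M\subset\mathbb N$ carries an uncountable family of infinite subsets with
pairwise finite intersections: identify $M$ with the set of finite $0$--$1$ strings and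
assign to each infinite $0$--$1$ sequence the set of its initial segments.

An operator that kills all unit vectors need not vanish on any $\ell_\infty(L)$ with $L$
infinite; the quotient map $\ell_\infty\to\ell_\infty/c_0$ is an example. The next lemma says
that it does vanish on some $\ell_\infty(L)$, as in the ultrafilter example of the
introduction, if in addition it sends bounded disjoint sequences to null sequences; and that
one $L$ can be found for countably many such maps. The lemma will be used twice.

\begin{lemma}\label{lem:ad}
Let $M\subset\mathbb N$ be infinite. For each $j\in\mathbb N$ let $D_j$ be a linear map from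
$\ell_\infty(M)$ into a Banach space or a space $L_0(\lambda,E)$, with norm or F-norm
denoted $|\cdot|$. Assume that, for every $j$,
\begin{enumerate}
\item[(i)] $D_je_n=0$ for all $n\in M$, and
\item[(ii)] $D_jb_i\to0$ as $i\to\infty$, for every bounded disjoint sequence $(b_i)$ in
$\ell_\infty(M)$.
\end{enumerate}
Then there is an infinite $L\subset M$ such that $D_j=0$ on $\ell_\infty(L)$ for all $j$.
\end{lemma}

\begin{proof}
Let $(N_\alpha)_{\alpha\in I}$ be an uncountable family of infinite subsets of $M$ with
pairwise finite intersections. If no $N_\alpha$ can serve as $L$, then for each $\alpha$ there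
are $j,p\in\mathbb N$ and $b_\alpha\in B_{N_\alpha}$ with $|D_jb_\alpha|>1/p$. There are only
countably many pairs $(j,p)$, so one pair works for infinitely many distinct indices
$\alpha_1,\alpha_2,\dots$. Fix it, and let $b_i'$ be the restriction of $b_{\alpha_i}$ to
$N_{\alpha_i}\setminus\bigcup_{l<i}N_{\alpha_l}$. The $b_i'$ are disjoint elements of $B_M$.
The difference $b_{\alpha_i}-b_i'$ is supported in the finite set
$N_{\alpha_i}\cap\bigcup_{l<i}N_{\alpha_l}$, so by (i) $D_jb_i'=D_jb_{\alpha_i}$. Thus
$|D_jb_i'|>1/p$ for all $i$, contrary to (ii).
\end{proof}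

\subsection{Bochner integrals}\label{sub:bochner}
Let $A\in\Sigma$. A strongly measurable $f\colon A\to E$ belongs to $L_1(A,\lambda,E)$ if and
only if $\int_A\|f\|\,d\lambda<\infty$. Let $\Sigma_0$ be a $\sigma$-algebra on $A$ whose
members belong to $\Sigma$. For $f\in L_1(A,\lambda,E)$ the conditional expectation
$\mathbb E(f|\Sigma_0)$ is the unique element of $L_1(A,\Sigma_0,\lambda,E)$ whose integral
over each $B\in\Sigma_0$ is $\int_Bf\,d\lambda$. The map $f\mapsto\mathbb E(f|\Sigma_0)$ is
linear, does not increase the $L_1$-norm, and fixes functions that are a.e.\ equal to strongly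
$\Sigma_0$-measurable ones.

Let $\Sigma_0$ be generated by an algebra $\mathcal A$. Then for every $B\in\Sigma_0$ and
$\eta>0$ there is $B'\in\mathcal A$ with $\lambda(B\mathbin{\triangle}B')<\eta$. If
$\mathcal A$ is countable and $E_1$ is a separable Banach space, then
$L_1(A,\Sigma_0,\lambda,E_1)$ is separable: simple functions with sets in $\mathcal A$ and
values in a countable dense subset of $E_1$ are dense.

Finally, let $E_1$ be a closed separable subspace of $E$. If $g\in L_1(A,\Sigma_0,\lambda,E)$
has its values a.e.\ in $E_1$, then $g$ is an element of $L_1(A,\Sigma_0,\lambda,E_1)$.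
Indeed, $g$ has a representative that is everywhere a limit of $\Sigma_0$-simple functions.
It is Borel measurable with respect to $\Sigma_0$, so we may set it equal to $0$ on the null
set in $\Sigma_0$ where it is not in $E_1$. Let $(x_i)$ be dense in $E_1$. Assigning to each
$s$ the first of the points $x_1,\dots,x_n$ that is nearest to $g(s)$ defines
$\Sigma_0$-simple functions with values in $E_1$, and these converge to $g$ as $n\to\infty$.

\section{Localization}\label{sec:loc}

Throughout this section $T\colon\ell_\infty\to L_0(\lambda,E)$ is a fixed operator, $\lambda$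
is finite and $E$ is any Banach space. We write $\{\|f\|>t\}=\{s:\|f(s)\|>t\}$; such sets, and
relations between them, are understood modulo null sets. Put
\[
 \beta(t)=\sup\{\lambda(\|Tb\|>t):\|b\|\le1\}\qquad(t>0).
\]
This function is nonincreasing, and $\beta(t)\to0$ as $t\to\infty$. Indeed, given $\eta>0$,
continuity of $T$ yields $\delta>0$ with $\lambda(\|Tb\|>1)\le\eta$ whenever
$\|b\|\le\delta$. For $\|b\|\le1$ it follows that
$\lambda(\|Tb\|>1/\delta)=\lambda(\|T(\delta b)\|>1)\le\eta$, so $\beta(1/\delta)\le\eta$.

\subsection{Disjoint families}
For each single $b$ in the unit ball, $\|Tb\|\le t$ off a set of measure at most $\beta(t)$,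
but that set depends on $b$. For finitely many disjoint elements there is a common exceptional
set whose measure is bounded independently of their number.

\begin{lemma}\label{lem:disjoint}
If $b_1,\dots,b_m$ are disjoint elements of the unit ball of $\ell_\infty$, then for all $t>0$
\[
 \lambda\Big(\bigcup_{i\le m}\{\|Tb_i\|>t\}\Big)\le2\beta(t).
\]
\end{lemma}

\begin{proof}
Let $f_i$ be a function representing $Tb_i$. For $\theta\in\{1,-1\}^m$ the element
$b^\theta=\sum_i\theta_ib_i$ has norm at most $1$ by disjointness, and
$Tb^\theta=\sum_i\theta_if_i$ a.e. Fix $s$ and $j$ with $\|f_j(s)\|>t$. To each $\theta$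
assign the $\theta'$ that agrees with $\theta$ at $j$ and is opposite at all other indices
(so $\theta'=\theta$ if $m=1$). Since
\[
 \tfrac12\Big(\sum_i\theta_if_i(s)+\sum_i\theta_i'f_i(s)\Big)=\theta_jf_j(s)
\]
has norm greater than $t$, so has at least one of the two sums. As
$\theta\mapsto\theta'$ is an involution, $\|\sum_i\theta_if_i(s)\|>t$ for at least half of all
$\theta$. This holds for every $s\in\bigcup_i\{\|f_i\|>t\}$. Integrating over all such $s$ we
get
\[
 \tfrac12\,\lambda\Big(\bigcup_{i\le m}\{\|f_i\|>t\}\Big)
 \le2^{-m}\sum_\theta\lambda(\|Tb^\theta\|>t)\le\beta(t).\qedhere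
\]
\end{proof}

\subsection{One threshold}\label{sub:one}
Fix $t>0$. For infinite $M\subset\mathbb N$ put
\[
 v_t(M)=\sup\Big\{\lambda\Big(\bigcup_{i\le m}\{\|Tb_i\|>t\}\Big):
 m\in\mathbb N,\ b_1,\dots,b_m\in B_M\text{ disjoint}\Big\}.
\]
By Lemma~\ref{lem:disjoint}, $v_t(M)\le2\beta(t)$; clearly $v_t(L)\le v_t(M)$ if
$L\subset M$.

The main idea is visible in an ideal case. Suppose that $v_t(L)=v_t(M)$ for every infinite
$L\subset M$, and that the suprema are attained. Split $M=M'\sqcup M''$ into two infinite
sets. Let $F\subset B_{M''}$ be a finite disjoint family for which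
$U=\bigcup_{b\in F}\{\|Tb\|>t\}$ has measure $v_t(M'')=v_t(M)$. If $c\in B_{M'}$, then
$F\cup\{c\}$ is again a disjoint family in $B_M$, so
\[
 \lambda(U\cup\{\|Tc\|>t\})\le v_t(M)=\lambda(U).
\]
That is, $\|Tc\|\le t$ a.e.\ off $U$. Thus one set $U$, with $\lambda(U)\le2\beta(t)$, serves
\emph{all} $c\in B_{M'}$ at once: the coordinates in $M''$ are sacrificed to use up all the
exceptional measure, and nothing is left for $M'$. In reality both assumptions hold only up
to an error $\delta$, as follows.

\begin{lemma}\label{lem:one}
Let $t,\delta>0$.
\begin{enumerate}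
\item[(i)] Every infinite $M\subset\mathbb N$ has an infinite subset $N$ such that
\begin{equation}\label{eq:stable}
 v_t(L)\ge v_t(N)-\delta\qquad\text{for every infinite } L\subset N.
\end{equation}
\item[(ii)] Let $N$ be an infinite set satisfying \eqref{eq:stable}, and let $P,Q\subset N$ be
disjoint, with $P$ infinite. Then there is $U\in\Sigma$ with $\lambda(U)\le2\beta(t)$ and
\[
 \lambda\big(\{\|Tc\|>t\}\setminus U\big)\le2\delta\qquad\text{for all } c\in B_Q.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $w=\inf\{v_t(L):L\subset M\text{ infinite}\}$ and choose an infinite $N\subset M$ with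
$v_t(N)\le w+\delta$. For infinite $L\subset N$ we have $v_t(L)\ge w\ge v_t(N)-\delta$.

(ii) By the definition of $v_t(P)$ there is a finite disjoint family $F\subset B_P$ such that
$U=\bigcup_{b\in F}\{\|Tb\|>t\}$ satisfies
$\lambda(U)\ge v_t(P)-\delta\ge v_t(N)-2\delta$, where the last step is \eqref{eq:stable}
with $L=P$. Lemma~\ref{lem:disjoint} gives $\lambda(U)\le2\beta(t)$. For $c\in B_Q$ the family
$F\cup\{c\}\subset B_N$ is disjoint, hence
$\lambda(U\cup\{\|Tc\|>t\})\le v_t(N)\le\lambda(U)+2\delta$. Subtract $\lambda(U)$.
\end{proof}

\subsection{All thresholds}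
Because of the error $2\delta$, one threshold does not bound $\|Tc\|$ on a fixed set: it only
says that, off $U$, $\|Tc\|$ exceeds $t$ on a set of measure at most $2\delta$. Applied at
thresholds $t_k\to\infty$ with errors $\delta_k\to0$ as fast as we please, however, it gives a
tail estimate for the distribution of $\|Tc\|$, and hence an integral bound. One difficulty
remains. The stable sets $M_k$ for the successive thresholds decrease, and a diagonal set is
contained in each $M_k$ only up to finitely many coordinates. These are harmless if all the
$Te_n$ have a common bound on $A$, which Lemma~\ref{lem:disjoint} also provides.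

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Choice of constants.} By Lemma~\ref{lem:disjoint} applied to $e_1,\dots,e_m$, with
$m\to\infty$, we have $\lambda(\sup_n\|Te_n\|>R)\le2\beta(R)$ for every $R>0$. Choose $R>0$
with $2\beta(R)\le\varepsilon/2$ and put
\[
 A_0=\{\sup_n\|Te_n\|\le R\},\qquad\text{so that }\lambda(S\setminus A_0)\le\varepsilon/2 .
\]
Choose $0<t_1<t_2<\cdots\to\infty$ with $2\beta(t_k)\le\varepsilon2^{-k-1}$, and put
\[
 s_k=t_k+kR,\qquad\delta_k=\frac{2^{-k}}{1+\Phi(s_{k+1})}\qquad(k\ge1).
\]

\emph{Choice of coordinates.} By Lemma~\ref{lem:one}(i) there are infinite sets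
$M_0\supset M_1\supset M_2\supset\cdots$ such that, for each $k\ge1$, $N=M_k$ satisfies
\eqref{eq:stable} with $t=t_k$ and $\delta=\delta_k$. Choose $m_1<m_2<\cdots$ with
$m_k\in M_k$ and let $M_\infty=\{m_1,m_2,\dots\}\subset M_0$. Since $m_i\in M_i\subset M_k$
for $i\ge k$,
\[
 M_\infty\setminus M_k\subset\{m_1,\dots,m_{k-1}\}.
\]
Split $M_\infty=M'\sqcup M''$ into two infinite sets.

\emph{Exceptional sets.} For each $k$ the set $M''\cap M_k$ is infinite. So
Lemma~\ref{lem:one}(ii), with $N=M_k$, $P=M''\cap M_k$ and $Q=M'\cap M_k$, gives
$U_k\in\Sigma$ with $\lambda(U_k)\le2\beta(t_k)\le\varepsilon2^{-k-1}$ and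
\begin{equation}\label{eq:Uk}
 \lambda\big(\{\|Tc\|>t_k\}\setminus U_k\big)\le2\delta_k\qquad(c\in B_{M'\cap M_k}).
\end{equation}
Let $A=A_0\setminus\bigcup_kU_k$. Then
$\lambda(S\setminus A)\le\frac\varepsilon2+\sum_{k\ge1}\varepsilon2^{-k-1}=\varepsilon$.

\emph{Tail estimate.} Let $b\in B_{M'}$ and $k\ge1$. Write $b=b'+b''$, where $b''$ is the
restriction of $b$ to $M'\cap M_k$ and $b'$ is supported in $\{m_1,\dots,m_{k-1}\}$. Since
$b'$ is a combination of at most $k-1$ unit vectors with coefficients of modulus at most $1$,
we have $\|Tb'\|\le(k-1)R$ a.e.\ on $A\subset A_0$. Where, in addition,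
$\|Tb\|>s_k=t_k+kR$, we get $\|Tb''\|>t_k$. Since $A\cap U_k=\emptyset$, \eqref{eq:Uk} with
$c=b''$ yields
\[
 \lambda\big(A\cap\{\|Tb\|>s_k\}\big)\le2\delta_k .
\]

\emph{Integral.} The function $\Phi$, being monotone, is Borel measurable, and the numbers
$s_k$ increase to $\infty$. We have $\Phi(\|Tb\|)\le\Phi(s_1)$ where $\|Tb\|\le s_1$, and
$\Phi(\|Tb\|)\le\Phi(s_{k+1})$ where $s_k<\|Tb\|\le s_{k+1}$. Hence
\[
 \int_A\Phi(\|Tb\|)\,d\lambda
 \le\Phi(s_1)\lambda(S)+\sum_{k\ge1}\Phi(s_{k+1})\,2\delta_k
 \le\Phi(s_1)\lambda(S)+\sum_{k\ge1}2\cdot2^{-k}=:C,
\]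
and $C$ does not depend on $b\in B_{M'}$.
\end{proof}

\section{The unit vectors go to zero}\label{sec:main}

We now prove (1)$\Rightarrow$(3) of Theorem~\ref{thm:B}.

\begin{proposition}\label{prop:main}
If $E\not\supset\ell_\infty$, then $Te_n\to0$ for every operator
$T\colon\ell_\infty\to L_0(\lambda,E)$.
\end{proposition}

The proof occupies the rest of this section. Let $E\not\supset\ell_\infty$, let
$T\colon\ell_\infty\to L_0(\lambda,E)$ be an operator, put $f_n=Te_n$, and suppose, for a
contradiction, that $f_n\not\to0$. We first pass to $L_1$, then reduce to a separable target.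

\subsection{Passing to $L_1$}
Failure of convergence in measure means that there are $r>0$ and an infinite
$M_0\subset\mathbb N$ with $\lambda(\|f_n\|>r)>r$ for all $n\in M_0$. Apply
Theorem~\ref{thm:C} with $\Phi(t)=t$ and $\varepsilon=r/2$. We obtain an infinite
$M'\subset M_0$, a set $A$ with $\lambda(S\setminus A)\le r/2$, and a constant $C$ such that
\[
 b\mapsto(Tb)|_A\qquad\text{is an operator }\ell_\infty(M')\to L_1(A,\lambda,E)
 \text{ of norm at most } C.
\]
For $n\in M'$ we have $\lambda(A\cap\{\|f_n\|>r\})\ge r/2$, whence
\begin{equation}\label{eq:below}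
 \int_A\|f_n\|\,d\lambda\ge\frac{r^2}{2}\qquad(n\in M').
\end{equation}

\begin{remark}
At this point Theorem~\ref{thm:ros} gives $L_1(A,\lambda,E)\supset\ell_\infty$. One could now
finish by the theorem of Mendoza \cite{Men} that $L_1(\lambda,E)\supset\ell_\infty$ if and
only if $E\supset\ell_\infty$. The rest of this section is a complete argument that does not
use it.
\end{remark}

\subsection{Testing by countably many integrals}
Separability would finish the proof: an operator from $\ell_\infty(L)$ into a separable Banach
space cannot be an isomorphism on any $\ell_\infty(L')$ with $L'$ infinite, so by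
Theorem~\ref{thm:ros} it sends the unit vectors to $0$. One would therefore like to find an
infinite $L\subset M'$ such that $b\mapsto(Tb)|_A$ maps $\ell_\infty(L)$ into the closed span
of the $f_n|_A$. Lemma~\ref{lem:ad} is the tool for such a selection, but its hypothesis (ii)
on disjoint sequences comes from Corollary~\ref{cor:R}, and we know that $\ell_\infty$ is
absent from $E$, not from $L_1(A,\lambda,E)$. So we apply the lemma to $E$-valued quantities
only, namely integrals of $Tb$ over countably many sets.

To choose the sets, take for each $n\in M'$ a sequence of simple functions on $A$ converging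
a.e.\ to $f_n|_A$. Countably many sets are involved in all. Let
$\mathcal A=\{A_j:j\in\mathbb N\}$ be a countable algebra of measurable subsets of $A$
containing them, and let $\Sigma_0$ be the $\sigma$-algebra on $A$ generated by $\mathcal A$.
Replacing the simple functions by $0$ off the $\Sigma_0$-measurable set where they converge,
we see that each $f_n|_A$, $n\in M'$, is a.e.\ equal to a strongly $\Sigma_0$-measurable
function. Define operators
\[
 R_j\colon\ell_\infty(M')\to E,\qquad R_jb=\int_{A_j}Tb\,d\lambda\qquad(j\in\mathbb N),
\]
which have norm at most $C$. Let $E_1$ be the closed linear span of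
$\{R_je_n:j\in\mathbb N,\ n\in M'\}$, a separable subspace of $E$, and let
$q\colon E\to E/E_1$ be the quotient map.

The operators $D_j=qR_j\colon\ell_\infty(M')\to E/E_1$ satisfy the hypotheses of
Lemma~\ref{lem:ad}. Indeed, $D_je_n=0$ by the choice of $E_1$. If $(b_i)$ is a bounded
disjoint sequence in $\ell_\infty(M')$, then $R_jb_i\to0$ by Corollary~\ref{cor:R}, so
$D_jb_i\to0$. This is the only place where $E\not\supset\ell_\infty$ is used. Hence there is
an infinite $L\subset M'$ with
\begin{equation}\label{eq:E1}
 R_j(\ell_\infty(L))\subset E_1\qquad\text{for all } j\in\mathbb N .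
\end{equation}

\subsection{A separable target}
The integrals over the sets $A_j$ depend on $(Tb)|_A$ only through its conditional expectation
on $\Sigma_0$, so we replace $Tb$ by
\[
 g_b=\mathbb E\big((Tb)|_A\,\big|\,\Sigma_0\big)\in L_1(A,\Sigma_0,\lambda,E)
 \qquad(b\in\ell_\infty(L)).
\]

We claim that $g_b\in E_1$ a.e. By \eqref{eq:E1},
$\int_{A_j}g_b\,d\lambda=R_jb\in E_1$ for all $j$. Every $B\in\Sigma_0$ can be approximated
in measure by sets $A_j$, the integral of $g_b$ is absolutely continuous, and $E_1$ is closed.
Hence $\int_Bg_b\,d\lambda\in E_1$ for all $B\in\Sigma_0$. Therefore $q\circ g_b$ is a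
Bochner integrable, strongly $\Sigma_0$-measurable function with integral $0$ over every
$B\in\Sigma_0$. So $q\circ g_b=0$ a.e., which is the claim.

By the facts in Section~\ref{sub:bochner}, $Gb=g_b$ defines an operator
\[
 G\colon\ell_\infty(L)\to L_1(A,\Sigma_0,\lambda,E_1)
\]
into a separable Banach space. For $n\in L$ the function $f_n|_A$ is a.e.\ equal to a strongly
$\Sigma_0$-measurable one, so the conditional expectation does not change it: $Ge_n=f_n|_A$.
By \eqref{eq:below}, $\|Ge_n\|_1\ge r^2/2$ for all $n\in L$. Theorem~\ref{thm:ros} gives an
infinite $L'\subset L$ such that $G$ is an isomorphism on $\ell_\infty(L')$. This is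
impossible, because $\ell_\infty(L')$ is nonseparable. Hence $Te_n\to0$, and
Proposition~\ref{prop:main} is proved.\qed

\section{Proofs of the equivalences}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We prove (1)$\Rightarrow$(3)$\Rightarrow$(2)$\Rightarrow$(1) and
(3)$\Rightarrow$(4)$\Rightarrow$(5)$\Rightarrow$(3).

(1)$\Rightarrow$(3) is Proposition~\ref{prop:main}.

(3)$\Rightarrow$(2). If $T\colon\ell_\infty\to L_0(\lambda,E)$ is a linear homeomorphism onto
its image, then $Te_n\to0$ by (3), and so $e_n\to0$ in $\ell_\infty$ by continuity of the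
inverse. This is false.

(2)$\Rightarrow$(1). By \eqref{eq:embed}, $E$ embeds in $L_0(\lambda,E)$.

(3)$\Rightarrow$(4). Apply (3) to the operator $c\mapsto T(\sum_ic_ib_i)$, with the
coordinatewise sum.

(4)$\Rightarrow$(5). Let $T$ and $M$ be given. By (4), $Te_n\to0$, so there is an infinite
$M_1\subset M$ with $\sum_{n\in M_1}\|Te_n\|_0<\infty$. We compare $T$ with the series
\[
 Kb=\sum_{n\in M_1}b_nTe_n\qquad(b\in\ell_\infty(M_1)).
\]
Since $\|cf\|_0\le\|f\|_0$ for $|c|\le1$, the terms for $b\in B_{M_1}$ have F-norms at most
$\|Te_n\|_0$. By completeness the series converges unconditionally, uniformly on $B_{M_1}$;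
by scaling it converges unconditionally for every $b\in\ell_\infty(M_1)$. Thus $K$ is
well defined and linear. It is continuous at $0$: given $\eta>0$, there is a finite
$F\subset M_1$ such that the sum over $M_1\setminus F$ has F-norm at most $\eta$ for all
$b\in B_{M_1}$, while $\sum_{n\in F}b_nTe_n\to0$ as $\|b\|\to0$. So
$D=T|_{\ell_\infty(M_1)}-K$ is an operator, and $De_n=0$ for all $n\in M_1$.

For every bounded disjoint sequence $(b_i)$ in $\ell_\infty(M_1)$ we have $Db_i\to0$, by (4)
applied to the operator $b\mapsto D(b1_{M_1})$ on $\ell_\infty$. By Lemma~\ref{lem:ad}, with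
all $D_j$ equal to $D$, there is an infinite $L\subset M_1$ such that $D=0$ on
$\ell_\infty(L)$. That is, $Tb=\sum_{n\in L}b_nTe_n$ for all $b\in\ell_\infty(L)$.

It remains to see that $T(B_L)$ is compact. As a product of closed discs (or intervals), $B_L$
is compact for the topology of coordinatewise convergence. On $B_L$ the map $T$ is the uniform
limit, as $N\to\infty$, of the finite sums $b\mapsto\sum_{n\in L,\,n\le N}b_nTe_n$, which are
continuous for that topology. So $T|_{B_L}$ is continuous for it, and $T(B_L)$ is compact.

(5)$\Rightarrow$(3). If $Te_n\not\to0$, there is an infinite $M$ with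
$\inf_{n\in M}\|Te_n\|_0>0$. Take $L\subset M$ from (5) and $b=1_L$: the series
$\sum_{n\in L}Te_n$ converges, so $Te_n\to0$ along $L$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
This is the equivalence of (1) and (2) in Theorem~\ref{thm:B}.
\end{proof}

Now let $\lambda$ be an arbitrary positive measure with a set of finite positive measure. A
base of neighborhoods of $0$ for convergence in measure on sets of finite measure is formed by
the sets
\[
 V(S_0,r)=\{f:\lambda(S_0\cap\{\|f\|>r\})<r\},\qquad
 S_0\in\Sigma,\ \lambda(S_0)<\infty,\ r>0,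
\]
because $V(S_0\cup S_1,\min(r_0,r_1))\subset V(S_0,r_0)\cap V(S_1,r_1)$. If there were no set
of finite positive measure, the topology would be indiscrete and $L_0(\lambda,E)$ would
contain no copy of $\ell_\infty$ whatever $E$ is.

\begin{proof}[Proof of Corollary~\ref{cor:D}]
Let $E\supset\ell_\infty$, and pick $S_0$ with $0<\lambda(S_0)<\infty$. The linear map
$x\mapsto x1_{S_0}$ from $E$ into $L_0(\lambda,E)$ is continuous, since
$x1_{S_0}\in V(S_1,r)$ whenever $\|x\|\le r$. Conversely, if $0<r<\lambda(S_0)$ and
$x1_{S_0}\in V(S_0,r)$, then $\|x\|\le r$. So the map is a homeomorphism onto its image, and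
$L_0(\lambda,E)\supset\ell_\infty$.

Now let $T\colon\ell_\infty\to L_0(\lambda,E)$ be a linear homeomorphism onto its image. Since
$0$ is not in the closure of $\{e_n\}$, it is not in the closure of $\{Te_n\}$. So some
$V(S_0,r)$ contains no $Te_n$, that is,
\[
 \lambda\big(S_0\cap\{\|Te_n\|>r\}\big)\ge r\qquad\text{for all } n .
\]
In particular $0<r\le\lambda(S_0)<\infty$. Restriction to $S_0$ is continuous, so
$b\mapsto(Tb)|_{S_0}$ is an operator from $\ell_\infty$ into $L_0(\lambda|_{S_0},E)$, and
$(Te_n)|_{S_0}\not\to0$. By Proposition~\ref{prop:main}, applied to the finite measure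
$\lambda|_{S_0}$, $E\supset\ell_\infty$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{IJM}
Illinois Journal of Mathematics, Volume 46, Number 1, Spring 2002, Pages 287--318,
S 0019-2082.
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.ijm/1258136155}

\bibitem{Men}
Mendoza, Proc. Amer. Math. Soc. 109 (1990), 125--127.

\bibitem{Ros}
Rosenthal, Studia Math. 37 (1970), 13--36.

\end{thebibliography}

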